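
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{question}[theorem]{Question}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A $\sigma$-compact-finite weak base does not yield a\\ $\sigma$-locally finite $\aleph_0$-weak base}


\begin{abstract}
We construct in ZFC a zero-dimensional $T_1$ space that has a $\sigma$-compact-finite weak base but no $\sigma$-closure-preserving, hence no $\sigma$-locally finite, $\aleph_0$-weak base. This answers in the negative the question whether every space with a $\sigma$-compact-finite $\aleph_0$-weak base has a $\sigma$-locally finite one. The space consists of the Baire space $\omega_1^\omega$ together with a copy of every nontrivial countably branching well-founded subtree of $\omega_1^{<\omega}$. We also show that a regular $T_1$ space has a $\sigma$-locally finite $\aleph_0$-weak base if and only if it has a $\sigma$-compact-finite one whose members are closed, and that a $\sigma$-compact-finite $\aleph_0$-weak base of $X$ has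 cardinality at most $\max(d(X),\aleph_0)$; so the answer is positive for separable spaces.
\end{abstract}

\section{The question and the results}

All spaces are assumed to be regular and $T_1$. We write $\omega=\{0,1,2,\dots\}$ and $\mathbb N=\{1,2,\dots\}$.

\subsection*{Weak bases and $\aleph_0$-weak bases}

Let $X$ be a space and $x\in X$. A family $\mathcal N$ of subsets of $X$ is a \emph{network at $x$} if $x\in P$ for every $P\in\mathcal N$, and every open $U\ni x$ contains some $P\in\mathcal N$.

\begin{definition}[Liu and Lin]\label{def:awb}
A family $\mathcal P=\bigcup_{x\in X}\mathcal P_x$ of subsets of $X$ is an \emph{$\aleph_0$-weak base} for $X$ if for each $x\in X$ there are subfamilies $\mathcal N_n(x)$, $n\in\mathbb N$, with $\mathcal P_x=\bigcup_{n}\mathcal N_n(x)$, such that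
\begin{enumerate}
\item[(1)] each $\mathcal N_n(x)$ is a network at $x$ and is closed under finite intersections, that is, $P_1\cap P_2\in\mathcal N_n(x)$ whenever $P_1,P_2\in\mathcal N_n(x)$;
\item[(2)] a set $G\subset X$ is open if and only if for each $x\in G$ and each $n\in\mathbb N$ there is $P\in\mathcal N_n(x)$ with $P\subset G$.
\end{enumerate}
It is a \emph{weak base} if a single network is used at each point, that is, if one can take $\mathcal N_n(x)=\mathcal P_x$ for all $n$.
\end{definition}

A weak base decides which sets are open by testing each point against sets that need not be neighborhoods. An $\aleph_0$-weak base allows countably many independent tests at each point. For example, call a set $G\subset\{b\}\cup\{b_{n,j}:n\in\mathbb N,\ j\in\omega\}$ open if $b\notin G$, or if $b\in G$ and for every $n$ all but finitely many $b_{n,j}$ lie in $G$. The $n$th test at $b$ is given by the sets $\{b\}\cup\{b_{n,j}:j\ge i\}$, $i\in\omega$, and at the isolated points one uses singletons.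

A family $\mathcal F$ of subsets of $X$ is \emph{locally finite} if every point has a neighborhood meeting only finitely many members of $\mathcal F$. It is \emph{compact-finite} if every compact set meets only finitely many members. It is \emph{closure-preserving} if $\overline{\bigcup\mathcal F'}=\bigcup\{\overline F:F\in\mathcal F'\}$ for all $\mathcal F'\subset\mathcal F$. The prefix $\sigma$ means ``countable union of families with the property.'' Locally finite families are compact-finite (cover the compact set by finitely many of the given neighborhoods) and closure-preserving.

\begin{question}[{\cite[Question 2.1]{AMJCU}}]\label{q}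
Does every space with a $\sigma$-compact-finite $\aleph_0$-weak base have a $\sigma$-locally finite $\aleph_0$-weak base?
\end{question}

There are reasons to guess ``yes.'' In a first countable space every compact-finite family is locally finite. Indeed, if each set $U_i$ of a decreasing neighborhood base at $x$ meets infinitely many members, one chooses distinct members $P_i$ and points $y_i\in P_i\cap U_i$, and the compact set $\{x\}\cup\{y_i:i\in\mathbb N\}$ meets infinitely many members. More generally, a space with a $\sigma$-compact-finite $\aleph_0$-weak base is always a $k$-space, that is, a set is closed if its intersection with every compact set is closed (Lemma~\ref{lem:k}); and in a $k$-space a compact-finite family of \emph{closed} sets is locally finite. So it would be enough if, after passing to the closures of the members of the base, one still had a $\sigma$-compact-finite family. But the closures of the members of a compact-finite family need not form a compact-finite family, and this turns out to be fatal.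

\subsection*{Results}

A family $\mathcal F$ is a \emph{$k$-network} if for every compact $K$ and open $U\supset K$ there is a finite $\mathcal F'\subset\mathcal F$ with $K\subset\bigcup\mathcal F'\subset U$. It is a \emph{$cs^*$-network} if, whenever a sequence $x_j$ converges to $x$ and $U\ni x$ is open, some $F\in\mathcal F$ satisfies $x\in F\subset U$ and contains $x_j$ for infinitely many $j$. A space is \emph{zero-dimensional} if it has a base of clopen sets; a zero-dimensional $T_1$ space is regular.

\begin{theorem}\label{thm:main}
There is (in ZFC) a zero-dimensional $T_1$ space $X$ with a $\sigma$-compact-finite weak base, hence with a $\sigma$-compact-finite $\aleph_0$-weak base, such that $X$ has no $\sigma$-closure-preserving $\aleph_0$-weak base. In particular $X$ has no $\sigma$-locally finite $\aleph_0$-weak base. Moreover, $X$ has no $\sigma$-closure-preserving $k$-network and no $\sigma$-closure-preserving $cs^*$-network.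
\end{theorem}

So the answer to Question~\ref{q} is \emph{no}. The next theorem says that closures are the exact obstruction.

\begin{theorem}\label{thm:closed}
For a regular $T_1$ space $X$ the following are equivalent:
\begin{enumerate}
\item[(a)] $X$ has a $\sigma$-locally finite $\aleph_0$-weak base;
\item[(b)] $X$ has a $\sigma$-compact-finite $\aleph_0$-weak base consisting of closed sets;
\item[(c)] $X$ has an $\aleph_0$-weak base $\bigcup_{k\in\omega}\mathcal P_k$ such that, for each $k$, every compact set meets $\overline P$ for only finitely many $P\in\mathcal P_k$.
\end{enumerate}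
\end{theorem}

Finally, let $d(X)$ denote the least cardinality of a dense subset of $X$.

\begin{theorem}\label{thm:card}
If $\mathcal P$ is a $\sigma$-compact-finite $\aleph_0$-weak base of $X$, then $|\mathcal P|\le\max(d(X),\aleph_0)$. Hence in a separable space every $\sigma$-compact-finite $\aleph_0$-weak base is countable, and the answer to Question~\ref{q} is positive for separable spaces.
\end{theorem}

Theorem~\ref{thm:main} is proved in Sections~\ref{sec:space}--\ref{sec:no}, Theorems~\ref{thm:closed} and~\ref{thm:card} in Section~\ref{sec:positive}.

\section{A model case: two-step convergence}\label{sec:twostep}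

The construction exploits that a compact set may see only one step of an iterated limit, while closures see all steps. The following space $S_2$ is a simple example. It has points $a$, $a_l$ and $a_{l,j}$ $(l,j\in\omega)$. A set $G$ is declared open if
\begin{itemize}
\item $a\in G$ implies $a_l\in G$ for all but finitely many $l$, and
\item $a_l\in G$ implies $a_{l,j}\in G$ for all but finitely many $j$, for each $l$.
\end{itemize}
Put $A_l=\{a_{l,j}:j\in\omega\}$. The family $\{A_l:l\in\omega\}$ has the following properties.

\emph{It is compact-finite.} Suppose a compact set $K$ meets $A_l$ for all $l$ in an infinite set $M\subset\omega$. Choose $y_l\in K\cap A_l$ for $l\in M$, and let $E=\{y_l:l\in M\}$. The complement of $E$ is open, since at most one $a_{l,j}$ is removed for each $l$ and neither $a$ nor any $a_l$ is removed. The same holds for each subset of $E$. So $E$ is an infinite closed discrete subset of the compact set $K$, which is impossible.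

\emph{It is neither locally finite nor closure-preserving.} Every open $U\ni a$ contains $a_l$ for almost all $l$ and therefore meets $A_l$ for almost all $l$. So $a\in\overline{\bigcup_lA_l}$, while $\overline{A_l}=A_l\cup\{a_l\}$ does not contain $a$.

\emph{Its closures do not form a compact-finite family}: each $\overline{A_l}$ meets the compact set $\{a\}\cup\{a_l:l\in\omega\}$.

The space $S_2$ itself is no counterexample, because it is countable and has a countable weak base. We need a space in which \emph{every} $\aleph_0$-weak base is forced to contain something like $\{A_l\}$ inside a single one of its countably many layers. This is the role of the Baire space $\omega_1^\omega$. Its points will have neighborhoods $V_{z|k}$, indexed by finite sequences of countable ordinals. If the layers of the base distribute uncountably many sets $V_{(\alpha)}$, $\alpha<\omega_1$, then infinitely many of them fall in one layer, and a copy of $S_2$ attached over exactly these $\alpha$'s shows that this layer is not closure-preserving. Since we do not control which $\alpha$'s are caught in one layer, we attach a copy for every possibility. Since we also do not control how long the initial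 segments $z|k$ must be, we must use, besides the two-level trees underlying the copies of $S_2$, all countably branching trees without infinite branches.

\section{The space}\label{sec:space}

Let $S=\omega_1^{<\omega}$ be the set of finite sequences of countable ordinals and $Z=\omega_1^\omega$. We write $s\subseteq t$ if $t$ extends $s$, $|s|$ for the length of $s$, $s^\frown\alpha$ for $s$ followed by $\alpha$, and $t^-$ for the immediate predecessor of $t\ne\emptyset$. For $z\in Z$ let $z|k$ be its initial segment of length $k$ (also $t|k$ for $t\in S$ with $k\le|t|$), and let $[s]=\{z\in Z:z|(|s|)=s\}$.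

Let $\mathbb T$ be the set of all $T\subset S$ such that
\begin{enumerate}
\item[(T1)] $\emptyset\in T$, and $T$ is closed under initial segments;
\item[(T2)] $T$ has no infinite branch: no $z\in Z$ has $z|k\in T$ for all $k$;
\item[(T3)] each $t\in T$ is either \emph{terminal} (no immediate successors in $T$) or has exactly $\aleph_0$ immediate successors in $T$;
\item[(T4)] $\emptyset$ is not terminal.
\end{enumerate}
For nonterminal $t\in T$ fix a one-to-one enumeration $c_T(t,l)$, $l\in\omega$, of its immediate successors in $T$. Put
\[
X_T=\{(T,t):t\in T\},\qquad X=Z\cup\bigcup_{T\in\mathbb T}X_T .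
\]
The topology will be such that in $X_T$ each nonterminal node is the limit of the sequence of its immediate successors, while a point $z\in Z$ is approached by all nodes, of all trees, that extend long initial segments of $z$.

For $s\in S$ define
\begin{align*}
V_s&=[s]\cup\{(T,t):T\in\mathbb T,\ t\in T,\ t\supsetneq s\},\\
C_s&=[s]\cup\{(T,t):T\in\mathbb T,\ t\in T,\ t\supseteq s\}.
\end{align*}
The two differ only in the points $(T,s)$. These sets satisfy
\begin{equation}\label{eq:cones}
V_t\subset V_s\ \text{ if } s\subseteq t,\qquad V_s\subset C_s,\qquad V_s=\bigcup_{\alpha<\omega_1}C_{s^\frown\alpha},\qquad \bigcap_{k}V_{z|k}=\{z\}.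
\end{equation}
The third relation holds because $t\supsetneq s$ means that $t$ extends $s^\frown\alpha$ for some $\alpha$; in particular $C_t\subset V_{t^-}$ for $t\neq\emptyset$. The fourth holds because a finite sequence cannot properly extend every $z|k$. If $s\ne s'$ have the same length, then $C_s\cap C_{s'}=\emptyset$.

Now assign to each point a decreasing sequence of sets containing it:
\begin{itemize}
\item $\mathcal B(z)=\{V_{z|k}:k\in\omega\}$ for $z\in Z$;
\item $\mathcal B(T,t)=\{Q_i(T,t):i\in\omega\}$, where
\[
Q_i(T,t)=\{(T,t)\}\cup\{(T,c_T(t,l)):l\ge i\}\quad\text{if $t$ is nonterminal,}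
\]
and $Q_i(T,t)=\{(T,t)\}$ if $t$ is terminal.
\end{itemize}
\emph{Declare $G\subset X$ open if and only if for each $x\in G$ there is $B\in\mathcal B(x)$ with $B\subset G$.} This is a topology, because each $\mathcal B(x)$ is decreasing. If $T=\{\emptyset\}\cup\{(\alpha_l):l\in\omega\}\cup\{(\alpha_l,j):l,j\in\omega\}$ with distinct $\alpha_l$, then $X_T$ is a copy of $S_2$, and $V_{(\alpha_l)}\cap X_T$ is the set $A_l$ of Section~\ref{sec:twostep}; see Figure~\ref{fig}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={font=\small}]
\fill (0,2.4) circle (1.5pt) node[above] {$(T,\emptyset)$};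
\foreach \x/\l/\p in {-3.6/0/east,0/1/west,3.6/2/west}{
 \draw (0,2.4)--(\x,1.2);
 \fill (\x,1.2) circle (1.5pt);
 \node[anchor=\p,inner sep=5pt] at (\x,1.2) {$(T,(\alpha_{\l}))$};
 \foreach \d in {-0.9,-0.3,0.3}{
  \draw (\x,1.2)--(\x+\d,0);
  \fill (\x+\d,0) circle (1.5pt);
 }
 \node at (\x+0.85,0) {$\cdots$};
 \draw[rounded corners] (\x-1.25,-0.3) rectangle (\x+1.25,0.3);
 \node at (\x,-0.65) {$V_{(\alpha_{\l})}$};
}
\node at (5.6,0) {$\cdots$};
\end{tikzpicture}
\caption{A two-level tree $T$, whose copy $X_T$ is the space $S_2$. Each nonterminal node is the limit of the sequence of its immediate successors. The boxes show the traces of the sets $V_{(\alpha_l)}$ on $X_T$; they contain the points $(T,(\alpha_l,j))$ but not $(T,(\alpha_l))$. No compact set meets infinitely many boxes, yet every neighborhood of $(T,\emptyset)$ does.}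
\label{fig}
\end{figure}

\begin{lemma}\label{lem:space}
\begin{enumerate}
\item[(i)] Every $V_s$ is open and every $C_s$ is clopen.
\item[(ii)] Every $X_T$ is clopen.
\item[(iii)] For $z\in Z$, both $\{V_{z|k}:k\in\omega\}$ and $\{C_{z|k}:k\in\omega\}$ are neighborhood bases at $z$.
\item[(iv)] $X$ is zero-dimensional and $T_1$, hence regular.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) If $(T,t)$ lies in $V_s$ (respectively $C_s$), then so does $(T,t')$ for every immediate successor $t'$ of $t$ in $T$, so $Q_0(T,t)$ is contained in that set. If $z\in[s]$, then $V_{z|k}=V_s\subset C_s$ for $k=|s|$. So both sets are open. Next, consider the complement of $C_s$. If $t\in T$ does not extend $s$, then at most one immediate successor of $t$ extends $s$ (namely $s$ itself), so some $Q_i(T,t)$ misses $C_s$. If $z\notin[s]$ and $k=|s|$, then $z|k\ne s$ and $V_{z|k}\subset C_{z|k}$ is disjoint from $C_s$. So $X\setminus C_s$ is open.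

(ii) $X_T$ is open, since it contains $Q_0(T,t)$ for each $t\in T$. Let $z\in Z$. By (T2) there is $k$ with $z|k\notin T$. By (T1) no $t\in T$ extends $z|k$, so $V_{z|k}\cap X_T=\emptyset$. For $T'\ne T$ the open set $X_{T'}$ is disjoint from $X_T$. So $X_T$ is closed.

(iii) An open set containing $z$ contains some $V_{z|k}$ by definition, and $V_{z|k}$ is open by (i). Since $V_{z|(k+1)}\subset C_{z|(k+1)}\subset V_{z|k}$ by \eqref{eq:cones}, the sets $C_{z|k}$ form a neighborhood base as well.

(iv) \emph{Clopen base.} At $z\in Z$ use (i) and (iii). Let $T\in\mathbb T$ and $t\in T$. For $f:T\to\omega$ let $W_f(t)$ consist of the nodes that can be reached from $t$ by passing, at each node $v$, only to successors $c_T(v,l)$ with $l\ge f(v)$. That is, $W_f(t)$ is the set of all $(T,u)$ with $u\in T$, $u\supseteq t$ such that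
\[
t\subseteq v\subsetneq u\ \text{ and }\ c_T(v,l)\subseteq u\quad\text{imply}\quad l\ge f(v).
\]
Clearly $(T,t)\in W_f(t)$. The set $W_f(t)$ is open, because $(T,u)\in W_f(t)$ implies $Q_{f(u)}(T,u)\subset W_f(t)$. Its complement in $X_T$ is open as well: if $u\not\supseteq t$, then at most one immediate successor of $u$ extends $t$, so some $Q_i(T,u)$ misses $W_f(t)$; if $u\supseteq t$ and $(T,u)\notin W_f(t)$, then no immediate successor of $u$ gives a point of $W_f(t)$, and $Q_0(T,u)$ misses $W_f(t)$. By (ii), $W_f(t)$ is clopen in $X$. Finally, let $U\ni(T,t)$ be open. Choose $f$ such that $Q_{f(v)}(T,v)\subset U$ whenever $(T,v)\in U$. Let $(T,u)\in W_f(t)$ and move from $t$ to $u$ one successor at a time. Each step leads from a node $v$ to some $c_T(v,l)$ with $l\ge f(v)$; if $(T,v)\in U$, then $(T,c_T(v,l))\in Q_{f(v)}(T,v)\subset U$. So we never leave $U$, and $W_f(t)\subset U$.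

\emph{Points are closed.} Let $z\in Z$. Any $z'\in Z\setminus\{z\}$ has $z\notin V_{z'|k}$ for large $k$, and each $X_T$ misses $z$; so $X\setminus\{z\}$ is open. Now consider $(T,t)$. If $z\in Z$ and $k\ge|t|$, then $(T,t)\notin V_{z|k}$. If $u\in T\setminus\{t\}$, then some $Q_i(T,u)$ misses $(T,t)$, as at most one successor has to be removed. For $T'\neq T$ the open set $X_{T'}$ misses $(T,t)$. So $X\setminus\{(T,t)\}$ is open.
\end{proof}

\section{The weak base is $\sigma$-compact-finite}\label{sec:yes}

\begin{proposition}\label{prop:base}
$\mathcal B=\bigcup_{x\in X}\mathcal B(x)$ is a $\sigma$-compact-finite weak base of $X$. With $\mathcal N_n(x)=\mathcal B(x)$ for all $n$, it is a $\sigma$-compact-finite $\aleph_0$-weak base.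
\end{proposition}

\begin{proof}
Each $\mathcal B(x)$ is a decreasing sequence of sets containing $x$, hence closed under finite intersections. By the definition of the topology it is a network at $x$, and condition (2) of Definition~\ref{def:awb} holds. It remains to split $\mathcal B$ into countably many compact-finite families.

\emph{The sets $V_s$.} For each $k\in\omega$ the family $\{V_s:|s|=k\}$ is compact-finite. The argument is that of Section~\ref{sec:twostep}. Let $A$ be a set of sequences of length $k$ and let $x_s\in V_s$ for $s\in A$; these points are distinct, because $V_s\subset C_s$ and the sets $C_s$, $|s|=k$, are pairwise disjoint. We claim that $E=\{x_s:s\in A\}$ is closed.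
\begin{itemize}
\item Let $(T,t)\notin E$. If an immediate successor $t'$ of $t$ satisfies $(T,t')=x_s\in V_s$, then $s\subsetneq t'$. Hence $s\subseteq t$, that is, $s=t|k$. So at most one successor of $t$ gives a point of $E$, and some $Q_i(T,t)$ misses $E$.
\item Let $z\in Z\setminus E$. The set $V_{z|k}$ contains at most the one point $x_{z|k}$ of $E$. Since $\bigcap_jV_{z|j}=\{z\}$, some $V_{z|j}$ misses $E$.
\end{itemize}
So $X\setminus E$ is open. The same applies to every subset of $E$, so $E$ is closed and discrete. If a compact $K$ met $V_s$ for infinitely many $s$ of length $k$, then choosing $x_s\in K\cap V_s$ we would obtain an infinite closed discrete subset of $K$, which is impossible.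

\emph{The sets $Q_i(T,t)$.} For $T\in\mathbb T$ we label the nodes of $T$ by finite sequences of natural numbers: $t_T(\emptyset)=\emptyset$, and $t_T(u^\frown l)=c_T(t_T(u),l)$ if $t_T(u)$ is defined and nonterminal. Every $t\in T$ is $t_T(u)$ for some $u\in\omega^{<\omega}$, and $|t_T(u)|=|u|$. There are countably many pairs $(u,i)\in\omega^{<\omega}\times\omega$. For each of them the family
\[
\{Q_i(T,t_T(u)):T\in\mathbb T,\ t_T(u)\text{ is defined}\}
\]
is locally finite: the open set $X_T$ meets at most one member; and for $z\in Z$ the neighborhood $V_{z|(|u|+1)}$ meets no member, because it contains only points $(T,t)$ with $|t|\ge|u|+2$ besides points of $Z$, whereas the nodes in $Q_i(T,t_T(u))$ have length $|u|$ or $|u|+1$. Locally finite families are compact-finite.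
\end{proof}

\begin{remark}
In the definition of $V_s$ it matters that $t$ extends $s$ \emph{properly}. Using the sets $C_{z|k}$ instead of $V_{z|k}$ would give the same topology, since $C_{z|(k+1)}\subset V_{z|k}\subset C_{z|k}$. But $\{C_s:|s|=1\}$ is not compact-finite: for $T\in\mathbb T$ the set $Q_0(T,\emptyset)$ is a convergent sequence together with its limit, hence compact, and it meets infinitely many $C_{(\alpha)}$.
\end{remark}

\section{No $\sigma$-closure-preserving $\aleph_0$-weak base}\label{sec:no}

Let $\mathcal F=\bigcup_{m\in\omega}\mathcal F_m$ be a family of subsets of $X$ which is an $\aleph_0$-weak base, a $k$-network, or a $cs^*$-network, where each $\mathcal F_m$ is closure-preserving. We derive a contradiction. Finite unions of closure-preserving families are closure-preserving, so we may replace $\mathcal F_m$ by $\mathcal F_0\cup\dots\cup\mathcal F_m$ and assume that $\mathcal F_m\subset\mathcal F_{m+1}$.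

The point $(T,\emptyset)$ lies in $C_\emptyset$ but in no $C_s$ with $|s|=1$. We therefore look at those members of $\mathcal F$ that are small enough to fit into one $C_s$ with $|s|=1$, and set
\[
L_m=\bigcup\{F\in\mathcal F_m:F\subset C_s\text{ for some }s\text{ with }|s|=1\}.
\]
Then $L_0\subset L_1\subset\cdots$. Since $\mathcal F_m$ is closure-preserving and each $C_s$ is closed, \eqref{eq:cones} yields
\begin{equation}\label{eq:A}
\overline{L_m}\subset\bigcup_{|s|=1}C_s=V_\emptyset,\qquad\text{and}\qquad (T,\emptyset)\notin V_\emptyset\text{ for every }T\in\mathbb T.
\end{equation}
Apart from the passage to an increasing sequence, this is the only use of the hypothesis that the families $\mathcal F_m$ are closure-preserving. The plan is to find $m$ and $T\in\mathbb T$ with $(T,\emptyset)\in\overline{L_m}$.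

\subsection{Neighborhoods inside $L_m$}

A single member of $\mathcal F$ need not contain a neighborhood of a point $z\in Z$. But $z$ has a countable neighborhood base, and this allows us to show that some $L_m$ contains a neighborhood of $z$. In the case of an $\aleph_0$-weak base, already a finite union of members does.

\begin{lemma}\label{lem:trap}
For each $z\in Z$ there are $m,k\in\omega$ with $V_{z|k}\subset L_m$.
\end{lemma}

\begin{proof}
\emph{$\mathcal F$ is an $\aleph_0$-weak base.} Let $\mathcal N_n(x)\subset\mathcal F$, $n\in\mathbb N$, be the networks at the points $x\in X$, and choose $F_n\in\mathcal N_n(z)$ with $F_n\subset C_{z|1}$. It suffices to find $n_0$ and $k$ with $V_{z|k}\subset F_1\cup\dots\cup F_{n_0}$, because then $V_{z|k}\subset L_m$ for any $m$ with $F_1,\dots,F_{n_0}\in\mathcal F_m$.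

Suppose there are none. For $j\ge1$ pick $x_j\in V_{z|j}\setminus(F_1\cup\dots\cup F_j)$. Since $z\in F_1$, we have $x_j\ne z$, and $x_j\to z$ by Lemma~\ref{lem:space}(iii). Let $E=\{x_j:j\ge1\}$. As $z\in\overline E\setminus E$, the set $X\setminus E$ is not open. By (2) there are $x\in X\setminus E$ and $n$ such that every $P\in\mathcal N_n(x)$ meets $E$. The set $E\cup\{z\}$ is compact, hence closed. If $x\ne z$, then $X\setminus(E\cup\{z\})$ is an open neighborhood of $x$ and contains a member of $\mathcal N_n(x)$, a contradiction. So $x=z$. Choose $P'\in\mathcal N_n(z)$ contained in the open set $X\setminus\{x_j:j<n\}$. Then $P'\cap F_n\in\mathcal N_n(z)$, since $\mathcal N_n(z)$ is closed under finite intersections. But $P'$ contains no $x_j$ with $j<n$, and $F_n$ contains no $x_j$ with $j\ge n$. So $P'\cap F_n$ misses $E$, a contradiction.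

\emph{$\mathcal F$ is a $k$-network or a $cs^*$-network.} If the conclusion fails, pick $x_j\in V_{z|j}\setminus L_j$ for $j\ge1$. Then $x_j\to z$, and the compact set $\{z\}\cup\{x_j:j\ge1\}$ is contained in the open set $C_{z|1}$. In both cases some $F\in\mathcal F$ with $F\subset C_{z|1}$ contains $x_j$ for infinitely many $j$: for a $cs^*$-network by definition, and for a $k$-network because finitely many members of $\mathcal F$ contained in $C_{z|1}$ cover the compact set. If $F\in\mathcal F_m$, then $F\subset L_m\subset L_j$ for all $j\ge m$. As $F$ contains $x_j$ for some $j\ge m$, this contradicts $x_j\notin L_j$.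
\end{proof}

Call $s\in S$ \emph{$m$-good} if $V_s\subset L_m$. By Lemma~\ref{lem:trap}, \emph{every $z\in Z$ has an initial segment that is $m$-good for some $m$.}

\subsection{The case of depth one}

Suppose first that we are lucky and every $(\alpha)$, $\alpha<\omega_1$, is $m_\alpha$-good for some $m_\alpha$. Since $\omega_1$ is uncountable, there are $m$ and distinct $\alpha_l$ $(l\in\omega)$ with $m_{\alpha_l}=m$. Consider the two-level tree
\[
T=\{\emptyset\}\cup\{(\alpha_l):l\in\omega\}\cup\{(\alpha_l,j):l,j\in\omega\}\in\mathbb T .
\]
We have $(T,(\alpha_l,j))\in V_{(\alpha_l)}\subset L_m$. An open set containing $(T,\emptyset)$ contains some $(T,(\alpha_l))$, hence some $(T,(\alpha_l,j))\in L_m$. So $(T,\emptyset)\in\overline{L_m}$, contradicting \eqref{eq:A}.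

If every sequence of length $2$ is $m$-good for some $m$, one applies the pigeonhole principle twice: for each $\alpha$ there is $m_\alpha$ such that $(\alpha,\beta)$ is $m_\alpha$-good for infinitely many $\beta$, and infinitely many $\alpha$ have the same $m_\alpha=m$. The result is a three-level tree. In general the length of a good initial segment depends on $z$ and may be unbounded. The pigeonhole principle must then be applied along a well-founded recursion, and the following notion records its outcome.

\subsection{The general case}

\begin{definition}
A sequence $s\in S$ is \emph{$m$-captured} if there is a set $R\subset\{t\in S:t\supseteq s\}$ such that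
\begin{itemize}
\item $s\in R$, and if $t\in R$ and $s\subseteq v\subseteq t$, then $v\in R$;
\item $R$ has no infinite branch, that is, no $z\in[s]$ has $z|k\in R$ for all $k\ge|s|$;
\item each $t\in R$ has either no or exactly $\aleph_0$ immediate successors in $R$, and $s$ has some;
\item for each $t\in R$ without immediate successors in $R$, $t^-$ is $m$-good.
\end{itemize}
We call $s$ \emph{captured} if it is $m$-captured for some $m$.
\end{definition}

\begin{lemma}\label{lem:capture}
\begin{enumerate}
\item[(a)] If $s$ is $m$-good, then $s$ is $m$-captured.
\item[(b)] If every $s^\frown\alpha$, $\alpha<\omega_1$, is captured, then $s$ is captured.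
\item[(c)] $\emptyset$ is captured.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $R=\{s\}\cup\{s^\frown l:l<\omega\}$. Each node $s^\frown l$ has no successors in $R$, and its predecessor $s$ is $m$-good.

(b) Let $s^\frown\alpha$ be $m_\alpha$-captured. Since $\omega_1$ is uncountable, there are $m$ and distinct $\alpha_l$ $(l\in\omega)$ with $m_{\alpha_l}=m$. Let $R_l$ witness that $s^\frown\alpha_l$ is $m$-captured, and let $R=\{s\}\cup\bigcup_lR_l$. The immediate successors of $s$ in $R$ are the $\aleph_0$ sequences $s^\frown\alpha_l$. A node in $R_l$ has the same successors in $R$ as in $R_l$, since the $R_l$ consist of extensions of the pairwise incompatible $s^\frown\alpha_l$. An infinite branch of $R$ would pass through some $s^\frown\alpha_l$ and give an infinite branch of $R_l$. A node without successors in $R$ has none in its $R_l$, so its predecessor is $m$-good. So $R$ witnesses that $s$ is $m$-captured.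

(c) Suppose $\emptyset$ is not captured. Using (b), choose inductively $\alpha_0,\alpha_1,\dots$ so that no $(\alpha_0,\dots,\alpha_j)$ is captured. Then $z=(\alpha_j)_{j\in\omega}$ has no captured initial segment. By (a) no initial segment of $z$ is $m$-good for any $m$, contradicting Lemma~\ref{lem:trap}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $X$ is zero-dimensional and $T_1$ by Lemma~\ref{lem:space}, and it has a $\sigma$-compact-finite weak base by Proposition~\ref{prop:base}. Let $\mathcal F$ be as at the beginning of this section. By Lemma~\ref{lem:capture}(c) there are $m$ and a set $T$ which witnesses that $\emptyset$ is $m$-captured. By the definition of capturing, $T$ satisfies (T1)--(T4), so $T\in\mathbb T$. This is why $X$ was built with a copy of every such tree. If $t\in T$ is terminal, then $t\ne\emptyset$, and $t^-$ is $m$-good. Therefore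
\[
(T,t)\in V_{t^-}\subset L_m .
\]
Let $U\ni(T,\emptyset)$ be open. If $(T,t)\in U$ and $t$ is nonterminal, then $U$ contains some $Q_i(T,t)$, so $(T,t')\in U$ for some immediate successor $t'\in T$ of $t$. Starting with $t=\emptyset$ and repeating this step, we stop at a terminal node, because $T$ has no infinite branch. So $U$ contains $(T,t)$ for some terminal $t$, and $U\cap L_m\ne\emptyset$. Hence $(T,\emptyset)\in\overline{L_m}$, contradicting \eqref{eq:A}. So no such $\mathcal F$ exists. Since locally finite families are closure-preserving, the theorem follows.
\end{proof}

\begin{remark}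
The uncountability of $\omega_1$ is used only in the pigeonhole step (b), but it cannot be dropped. If $\omega_1$ is replaced by $\omega$ in the construction, then there are only countably many sets $V_s$, the sets $Q_i(T,t)$ form a $\sigma$-locally finite family as in Proposition~\ref{prop:base}, and so $\mathcal B$ is $\sigma$-locally finite.
\end{remark}

\section{Closed members, and separable spaces}\label{sec:positive}

In this section $\mathcal P=\bigcup_{k\in\omega}\mathcal P_k$ is an $\aleph_0$-weak base of a space $X$, with networks $\mathcal N_n(x)$ as in Definition~\ref{def:awb}, and each $\mathcal P_k$ is compact-finite. The idea is that each network then contains a decreasing sequence that does its work, so that failures of finiteness can be detected by convergent sequences.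

As singletons are compact, every point lies in only countably many members of $\mathcal P$. So each $\mathcal N_n(x)$ is countable, say $\mathcal N_n(x)=\{R_1,R_2,\dots\}$ with repetitions allowed. Put
\[
Q^n_i(x)=R_1\cap\dots\cap R_i\in\mathcal N_n(x),\qquad i\in\mathbb N .
\]
This is a decreasing sequence, and each member of $\mathcal N_n(x)$ contains some $Q^n_i(x)$. Consequently every open $U\ni x$ contains $Q^n_i(x)$ for all large $i$, so that
\begin{equation}\label{eq:conv}
y_i\in Q^n_i(x)\ (i\in\mathbb N)\quad\text{implies}\quad y_i\to x,\ \text{ and then } \{x\}\cup\{y_i:i\in\mathbb N\}\text{ is compact.}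
\end{equation}

\begin{lemma}\label{lem:k}
$X$ is a $k$-space: if $A\subset X$ and $A\cap K$ is closed for every compact $K$, then $A$ is closed.
\end{lemma}

\begin{proof}
Suppose $A\cap K$ is closed for all compact $K$ but $X\setminus A$ is not open. By (2) there are $x\notin A$ and $n$ such that every member of $\mathcal N_n(x)$ meets $A$. Pick $a_i\in A\cap Q^n_i(x)$. By \eqref{eq:conv}, $K=\{x\}\cup\{a_i:i\in\mathbb N\}$ is compact and $x\in\overline{A\cap K}=A\cap K$, a contradiction.
\end{proof}

\begin{lemma}\label{lem:closures}
Put $\mathcal N'_n(x)=\{\overline{Q^n_i(x)}:i\in\mathbb N\}$. Then $\mathcal P'=\bigcup_{x,n}\mathcal N_n'(x)$ is an $\aleph_0$-weak base of $X$, and $\mathcal P'\subset\bigcup_k\{\overline P:P\in\mathcal P_k\}$.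
\end{lemma}

\begin{proof}
The inclusion is clear since $Q_i^n(x)\in\mathcal P$. Each $\mathcal N'_n(x)$ is a decreasing sequence of sets containing $x$, so it is closed under finite intersections. It is a network at $x$ by regularity: if $U\ni x$ is open, choose an open $V$ with $x\in V\subset\overline V\subset U$ and $i$ with $Q_i^n(x)\subset V$; then $\overline{Q^n_i(x)}\subset U$. This also gives one half of (2). For the other half, suppose that for all $x\in G$ and all $n$ some $\overline{Q^n_i(x)}$ is contained in $G$. Then $Q^n_i(x)\subset G$, and $G$ is open because $\mathcal P$ satisfies (2).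
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:closed}]
(a)$\Rightarrow$(b). Let $\bigcup_k\mathcal P_k$ be an $\aleph_0$-weak base with each $\mathcal P_k$ locally finite. Each $\mathcal P_k$ is compact-finite, so Lemma~\ref{lem:closures} applies. An open set meets $\overline P$ only if it meets $P$, so each $\{\overline P:P\in\mathcal P_k\}$ is locally finite, hence compact-finite. So $\mathcal P'$ is as required in (b).

(b)$\Rightarrow$(c) is immediate, since $\overline P=P$ for closed $P$.

(c)$\Rightarrow$(b). As $P\subset\overline P$, each $\mathcal P_k$ is compact-finite, and Lemma~\ref{lem:closures} applies. By (c) each family $\{\overline P:P\in\mathcal P_k\}$ is compact-finite, so $\mathcal P'$ is as required in (b).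

(b)$\Rightarrow$(a). Let $\bigcup_k\mathcal P_k$ be an $\aleph_0$-weak base with each $\mathcal P_k$ compact-finite and consisting of closed sets. We show that $\mathcal P_k$ is locally finite. For $\mathcal R\subset\mathcal P_k$ and $K$ compact, $K\cap\bigcup\mathcal R$ is a finite union of closed sets $K\cap P$. By Lemma~\ref{lem:k}, $\bigcup\mathcal R$ is closed. Given $x\in X$, the set $X\setminus\bigcup\{P\in\mathcal P_k:x\notin P\}$ is therefore an open neighborhood of $x$. It meets only those members of $\mathcal P_k$ that contain $x$, and there are only finitely many of these, since $\{x\}$ is compact.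
\end{proof}

For Theorem~\ref{thm:card} we need a substitute for local finiteness: neighborhoods may meet infinitely many members of $\mathcal P_k$, but small members of each network do not.

\begin{lemma}\label{lem:few}
For all $x\in X$, $n\in\mathbb N$ and $k\in\omega$, some $Q\in\mathcal N_n(x)$ meets only finitely many members of $\mathcal P_k$.
\end{lemma}

\begin{proof}
Otherwise every $Q^n_i(x)$ meets infinitely many members of $\mathcal P_k$, and we can choose inductively distinct $P_i\in\mathcal P_k$ and points $y_i\in P_i\cap Q^n_i(x)$. By \eqref{eq:conv} the compact set $\{x\}\cup\{y_i:i\in\mathbb N\}$ meets infinitely many members of $\mathcal P_k$, a contradiction.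
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:card}]
Let $D$ be dense in $X$ with $|D|\le\kappa=\max(d(X),\aleph_0)$. A member of $\mathcal P$ need not meet $D$, because it may have empty interior. We therefore enlarge $D$ and collect members of $\mathcal P$ alternately. There are $D'\supset D$ and $\mathcal A\subset\mathcal P$, both of size at most $\kappa$, such that
\begin{enumerate}
\item[(i)] if $P\in\mathcal P$ and $P\cap D'\ne\emptyset$, then $P\in\mathcal A$;
\item[(ii)] if $P\in\mathcal A$ meets only finitely many members of $\mathcal P_k$, then these members are in $\mathcal A$;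
\item[(iii)] $P\cap D'\ne\emptyset$ for all $P\in\mathcal A$.
\end{enumerate}
To obtain them, let $D_0=D$ and $\mathcal A_0=\emptyset$. Given $D_j$ and $\mathcal A_j$ of size at most $\kappa$, let $\mathcal A_{j+1}$ consist of the members of $\mathcal A_j$, all $P\in\mathcal P$ that meet $D_j$, and, for each $P\in\mathcal A_j$ and each $k$ such that $P$ meets only finitely many members of $\mathcal P_k$, these finitely many members. Since each point lies in countably many members of $\mathcal P$, we have $|\mathcal A_{j+1}|\le\kappa$. Let $D_{j+1}$ be $D_j$ together with one point from each $P\in\mathcal A_{j+1}$; the members of $\mathcal P$ are nonempty, since each belongs to a network at some point. Then $D'=\bigcup_jD_j$ and $\mathcal A=\bigcup_j\mathcal A_j$ are as required.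

Let $E$ be the set of all $y\in X$ for which there is $n$ such that every $Q\in\mathcal N_n(y)$ meets $D'$. Then $D'\subset E$, since $y\in Q$ for all $Q\in\mathcal N_n(y)$.

\smallskip
($*$) \emph{If $P\in\mathcal P$ and $P\cap E\ne\emptyset$, then $P\in\mathcal A$.} Let $y\in P\cap E$, let $n$ witness $y\in E$, and let $P\in\mathcal P_k$. By Lemma~\ref{lem:few} some $Q\in\mathcal N_n(y)$ meets only finitely many members of $\mathcal P_k$. As $Q$ meets $D'$, we have $Q\in\mathcal A$ by (i). Since $y\in P\cap Q$, the set $P$ is one of these finitely many members, and $P\in\mathcal A$ by (ii).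

\smallskip
\emph{$E$ is closed.} Let $x\notin E$. For each $n$ there is $P\in\mathcal N_n(x)$ with $P\cap D'=\emptyset$. By (iii), $P\notin\mathcal A$, and so $P\cap E=\emptyset$ by ($*$). Thus for every $x\in X\setminus E$ and every $n$ some member of $\mathcal N_n(x)$ is contained in $X\setminus E$, and $X\setminus E$ is open by (2).

\smallskip
Since $E$ contains the dense set $D$, we get $E=X$. As the members of $\mathcal P$ are nonempty, ($*$) yields $\mathcal P=\mathcal A$, so $|\mathcal P|\le\kappa$.

If $X$ is separable, then $\mathcal P$ is countable. A family with one member is locally finite, so $\mathcal P$ is itself a $\sigma$-locally finite $\aleph_0$-weak base.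
\end{proof}

\begin{thebibliography}{9}
\bibitem{AMJCU} Appl. Math. J. Chinese Univ. 2013, 28(1): 116--126, \url{http://test.ndnu.edu.cn/LSPapers/LSp174.pdf}.
\end{thebibliography}

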